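\title{Lifts of complete graphs have linear Hadwiger number}

\begin{abstract}
We prove that there is an absolute constant $c>0$ such that every $\ell$-lift of the complete graph $K^n$ has a $K^t$-minor with $t\ge cn$, for all $n,\ell\ge1$. Hence no sequence of lifts of $K^n$ has Hadwiger number $o(n)$, and more generally passing to a lift decreases the Hadwiger number of a graph by at most a constant factor. The branch sets are obtained by connecting most points of an extremal set within each of linearly many fibers. Disjointness comes from independent random routings, and a duality argument reduces their construction to finding one routing that is cheap for a concave cost. That routing is built by multiscale clustering.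
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and $[\ell]=\{1,\dots,\ell\}$. Let $G$ be a graph and $\ell\ge1$ an integer. An \emph{$\ell$-lift} of $G$ is a graph $H$ with vertex set $V(G)\times[\ell]$ such that, for every edge $uv$ of $G$, the edges of $H$ between the \emph{fibers} $F_u=\{u\}\times[\ell]$ and $F_v=\{v\}\times[\ell]$ form a perfect matching, and $H$ has no other edges. The \emph{Hadwiger number} $\eta(H)$ is the largest $t$ such that the complete graph $K^t$ is a minor of $H$. Equivalently, it is the largest $t$ for which $H$ has $t$ disjoint vertex sets, called \emph{branch sets}, each inducing a connected subgraph, with an edge between every two of them. Let $m(n,\ell)$ be the smallest Hadwiger number of an $\ell$-lift of $K^n$.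

A lift looks locally like its base graph: a vertex over $v$ has exactly one neighbor over each neighbor of $v$. Identifying each fiber to a point gives back $G$, but fibers are independent sets and cannot be contracted, so $G$ need not be a minor of $H$. The quantity $m(n,\ell)$ measures how much of $K^n$ must survive. The \emph{trivial lift}, which consists of $\ell$ disjoint copies of $K^n$, has $\eta=n$, so $m(n,\ell)\le n$. Destroying cliques is not enough to destroy clique minors. Consider the \emph{double cover}, with vertices $(v,0),(v,1)$ for $v\in\mathbb Z_n$ and with $(u,0)$ adjacent to $(v,1)$ whenever $u\ne v$. It is bipartite, and yet for $n\ge3$ the sets $\{(v,0),(v+1,1)\}$ are branch sets of a $K^n$-minor: those of $v$ and $w$ could be nonadjacent only if $v=w+1$ and $w=v+1$.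

The following bounds are known.
\begin{itemize}
\item[(i)] Every $2$-lift of $K^n$ satisfies $\frac n2\le\eta\le n$, and random $2$-lifts achieve the lower bound as $n\to\infty$. Thus $m(n,2)=(\frac12+o(1))n$.
\item[(ii)] For every $\ell$, $m(n,\ell)\ge n/2^{\ell-1}$.
\item[(iii)] There is an absolute constant $c'>0$ such that for all $\ell\ge2$ and all sufficiently large $n$, every $\ell$-lift of $K^n$ has $\eta\ge c'n/\sqrt{\log n}$.
\item[(iv)] Every $\ell$-lift of $K^n$ has $\eta\le n\sqrt\ell$.
\end{itemize}
The question left open in \cite{minors}, and called there the most interesting one that remains, is the following.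

\medskip
\noindent\emph{Do there exist a function $\ell=\ell(n)$ and $\ell(n)$-lifts $H_n$ of $K^n$ with $\eta(H_n)=o(n)$?}
\medskip

Both answers are plausible. An $\ell'$-lift of an $\ell$-lift is an $\ell\ell'$-lift, and by (i) a single $2$-lift can cost a factor $2$. If this loss could be repeated along a tower of $2$-lifts, the answer would be yes, and neither (ii) nor (iii) forbids a slowly growing number of repetitions. On the other hand, a larger $\ell$ supplies more vertices from which to build branch sets. The second effect wins.

\begin{theorem}\label{thm:main}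
There is an absolute constant $c>0$ such that $\eta(H)\ge cn$ for all $n,\ell\ge1$ and every $\ell$-lift $H$ of $K^n$. Hence $cn\le m(n,\ell)\le n$ for all $n,\ell$, and no choice of $\ell(n)$ and of lifts $H_n$ gives $\eta(H_n)=o(n)$.
\end{theorem}

\begin{theorem}\label{thm:general}
With the same $c$, every $\ell$-lift $H$ of every finite graph $G$ satisfies $\eta(H)\ge c\,\eta(G)$.
\end{theorem}

The constant does not depend on $\ell$, and $n$ need not be large. Theorem~\ref{thm:main} improves (ii) once $2^{\ell-1}>1/c$ and removes the factor $\sqrt{\log n}$ from (iii); its proof uses none of (i)--(iv). We do not determine the optimal constant. For even $\ell$, the disjoint union of $\ell/2$ copies of a $2$-lift is an $\ell$-lift with the same Hadwiger number, so (i) gives $m(n,\ell)\le(\frac12+o(1))n$.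

\section{The method on a small case}\label{sec:idea}

The starting point is a majority principle. If $A\subseteq F_u$ and $B\subseteq F_v$ with $u\ne v$ and $|A|+|B|>\ell$, then the $|A|$ neighbors of $A$ in $F_v$ cannot all avoid $B$, so there is an edge between $A$ and $B$. It therefore suffices to find, for linearly many fibers $F_v$, disjoint connected sets $A_v$ that contain more than half of $F_v$. Adjacency is then free, and the whole problem is to connect and to keep disjoint.

\begin{example}\label{ex:double}
Let $H$ be the double cover of $K^n$, $n\ge13$, and let $T$ be a set of $\lfloor(n-1)/12\rfloor$ vertices of $K^n$. For each $v\in T$ independently, choose a uniformly random ordered pair $(a_v,b_v)$ of distinct vertices other than $v$, and let $A_v$ be the vertex set of the path $(v,0),(a_v,1),(b_v,0),(v,1)$. Two sets $A_v,A_w$ intersect only if one of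
\[
a_v=a_w,\quad b_v=b_w,\quad a_v=w,\quad b_v=w,\quad a_w=v,\quad b_w=v
\]
holds. Each of $a_v,b_v$ is uniform on $n-1$ values, so each event has probability at most $\frac1{n-1}$. The expected number of $v\in T$ whose set meets another one is at most $6|T|^2/(n-1)\le|T|/2$. In some outcome at least $|T|/2$ of the sets are pairwise disjoint, and they are pairwise adjacent by the majority principle. This gives a clique minor of order about $n/24$, which is weaker than the bound found above but uses only that the random path puts probability $O(1/n)$ on each vertex outside its own fiber.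
\end{example}

Four difficulties separate this example from the theorem.

\emph{A majority may be impossible to connect.} In the trivial lift with $\ell\ge2$ no connected set contains two points of a fiber. If we take the trivial $2$-lift and cross the matching over a single edge, the lift becomes connected, but a connected set containing a whole fiber must contain one of the two crossing edges, so at most two such sets are disjoint. In both cases the right move is to work inside one copy of $K^n$. In general we pass to a set $C$ with small vertex boundary, inside which small subsets expand, and we apply the majority principle to the traces $C\cap F_v$ (Section~\ref{sec:extremal}).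

\emph{Collisions are unavoidable.} The traces have about $\tau=|C|/n$ points, and $\tau$ may be large. Two independent uniformly random $\tau$-subsets of $C$ share $\tau/n$ points on average, so a set with $cn$ competitors suffers about $c\tau$ collisions. We cannot discard a set at its first collision; we must lose only a small fraction of its points. We route the points of $C\cap F_v$ along paths to a common root, let $f_v(z)$ be the number of paths through $z$, and give a contested vertex to the routing that uses it most. The loser forfeits $\min(f_v(z),f_w(z))$ paths, and the expectation of this minimum is bilinear in the two distributions.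

\emph{A well-spread distribution must be found.} The bilinear form is controlled by a quadratic energy of each distribution. The optimality condition for the energy reduces the task to a deterministic one: for every weight function $\varphi$ of mean square about $1$, find a single routing with $\sum_z\varphi_z\sqrt{f(z)}=O(\tau)$ (Section~\ref{sec:reduction}).

\emph{Paths are long.} A bound $O(\tau)$ allows a constant cost per point, while the distance to a common root grows with $\tau$. The square root saves us, since $s$ points that travel together pay $\sqrt s$ times the length. We merge nearby points into clusters, clusters into larger clusters, and so on, using random partitions by shifted balls (Sections~\ref{sec:balls}--\ref{sec:clustering}).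

\section{An extremal set}\label{sec:extremal}

In Sections~\ref{sec:extremal}--\ref{sec:clustering}, $H$ is an $\ell$-lift of $K^n$ with fibers $F_v$, $v\in[n]$, and $n\ge100$. We write $N(x)$ for the set of neighbors of $x$, $N(S)=\bigcup_{x\in S}N(x)$, and $\partial S=N(S)\setminus S$. Every vertex has exactly one neighbor in each other fiber and none in its own. Hence $|N(x)|=n-1$ and
\begin{equation}\label{eq:disjoint}
N(x)\cap N(x')=\emptyset\qquad\text{for distinct $x,x'$ in one fiber.}
\end{equation}
Fix
\[
\gamma=\tfrac1{100},\qquad \varepsilon_0=\tfrac1{1000},\qquad \kappa_0=\varepsilon_0(1-0.9^{\gamma})2^{-\gamma}.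
\]

\subsection{The penalized boundary ratio}

We want a set $C$ whose boundary ratio $|\partial C|/|C|$ is small and whose smaller subsets have a strictly larger ratio. Minimizing the ratio alone gives the first property but not the second, so we add a penalty that increases with the size. For real $m>0$ let
\[
\pi(m)=\varepsilon_0\Bigl(1-\Bigl(\frac n{2m}\Bigr)^{\gamma}\Bigr)\ \text{ if } m\ge \frac n2,\qquad \pi(m)=0\ \text{ if } m<\frac n2 .
\]
The function $\pi$ is nondecreasing and $0\le\pi<\varepsilon_0$. Let $C$ minimize
\[
\Phi(S)=\frac{|\partial S|}{|S|}+\pi(|S|)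
\]
over nonempty $S\subseteq V(H)$, and put
\[
D=\partial C,\qquad Z=C\cup D,\qquad \beta=|D|/|C|,\qquad \tau=|C|/n,\qquad \Delta(m)=\pi(|C|)-\pi(m).
\]
The function $\Delta$ is nonincreasing, and $\Delta(m)\ge0$ for $m\le|C|$.

\begin{lemma}\label{lem:basic}
We have $\beta<\varepsilon_0$ and $\tau\ge1/(1+\varepsilon_0)$. Moreover,
\begin{align}
|\partial S|&\ge\bigl(\beta+\Delta(|S|)\bigr)|S| &&\text{for }\emptyset\ne S\subseteq V(H),\label{eq:expand}\\
\Delta(m)&\ge\kappa_0\min\{1,(n/m)^\gamma\} &&\text{for }0<m\le0.9|C|.\label{eq:Delta}
\end{align}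
\end{lemma}

\begin{proof}
Since $\partial V(H)=\emptyset$, we have $\beta\le\Phi(C)\le\Phi(V(H))<\varepsilon_0$. A vertex of $C$ and its $n-1$ neighbors lie in $Z$, so $(1+\beta)|C|\ge n$. Inequality \eqref{eq:expand} is $\Phi(S)\ge\Phi(C)$ rearranged. For $n/2\le m\le0.9|C|$,
\[
\Delta(m)=\varepsilon_0\Bigl(\frac n{2m}\Bigr)^\gamma\Bigl(1-\Bigl(\frac m{|C|}\Bigr)^\gamma\Bigr)\ge\kappa_0\Bigl(\frac nm\Bigr)^\gamma .
\]
This range contains $n/2$, because $|C|\ge n/1.001$, and for $m<n/2$ we have $\Delta(m)=\Delta(n/2)\ge\kappa_02^\gamma\ge\kappa_0$.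
\end{proof}

The penalty has to be bounded by $\varepsilon_0$, or $\beta$ would not be small. As $\ell$ is unbounded, the increments $\pi(2^{j+1}n)-\pi(2^jn)$ must then be summable, so the surplus expansion $\Delta(m)$ decays as $m/n$ grows. The small exponent $\gamma$ makes the decay slow enough to be beaten by the polynomial savings obtained later.

\begin{example}
In the trivial lift, $C$ is one copy of $K^n$, which has $\Phi=\pi(n)$. Indeed, a set of size $m>n$ has $\Phi\ge\pi(m)>\pi(n)$. A set of size $m<n$ has $|\partial S|/m\ge n/m-1$, and this exceeds $\pi(n)-\pi(m)$: for $m<n/2$ because $n/m-1>1$, and for $m\ge n/2$ because $\pi(n)-\pi(m)\le\varepsilon_0((n/m)^\gamma-1)$. In the $2$-lift with one crossed matching, one side has $\Phi=2/n+\pi(n)$, which for large $n$ is less than $\Phi(V(H))=\pi(2n)$, so the bottleneck is detected.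
\end{example}

All later uses of extremality go through the next lemma. It says that if a set $Q$ separates pieces from $Z$, then the small pieces are small in total, provided that the vertices of $Q$ are few and do not touch many pieces.

\begin{lemma}[Separator lemma]\label{lem:sep}
Let $Q\subseteq Z$, and let $J_1,\dots,J_k\subseteq Z\setminus Q$ be disjoint sets with $N(J_i)\cap Z\subseteq J_i\cup Q$. Suppose that $S_i=J_i\cap C$ is nonempty and $|S_i|\le m$ for all $i$. For $q\in Q$ let $M(q)$ be the number of $i$ with $q\in N(S_i)$. Then
\[
\Delta(m)\sum_{i=1}^k|S_i|\le\sum_{q\in Q}\bigl(M(q)+2\bigr).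
\]
\end{lemma}

\begin{proof}
Let $S_0=C\setminus(Q\cup\bigcup_iJ_i)$, which may be empty. The sets $S_0,\dots,S_k$ partition $C\setminus Q$, and all boundaries $\partial S_i$ lie in $Z$. We claim that a vertex $y\in Z\setminus Q$ lies in at most one $\partial S_i$, and only if $y\in D$.

Suppose first that $y\in J_i$. A neighbor of $y$ in $S_j$ with $j\ge1$, $j\ne i$, would give $y\in N(J_j)\cap Z\subseteq J_j\cup Q$, and a neighbor of $y$ in $S_0$ would lie in $N(J_i)\cap Z\subseteq J_i\cup Q$; both are impossible. So only $y\in\partial S_i$ is possible, and this fails if $y\in C$, since then $y\in S_i$. Suppose next that $y\notin\bigcup_i J_i$. Then $y$ has no neighbor in $S_i$ for $i\ge1$, since otherwise $y\in J_i\cup Q$. So only $y\in\partial S_0$ is possible, and this fails if $y\in C$, since then $y\in S_0$.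

A vertex $q\in Q$ lies in at most $M(q)+1$ boundaries. Combining the count with \eqref{eq:expand}, where we use $\Delta(|S_0|)\ge0$ and $\Delta(|S_i|)\ge\Delta(m)$, we get
\[
\beta(|C|-|Q|)+\Delta(m)\sum_{i\ge1}|S_i|\le\sum_{i\ge0}|\partial S_i|\le\beta|C|+\sum_{q\in Q}(M(q)+1).
\]
The terms $\beta|C|$ cancel, and $\beta|Q|\le|Q|$.
\end{proof}

\subsection{Good fibers and terminals}

Write $C_v=C\cap F_v$ and $D_v=D\cap F_v$. For $u\ne v$ the points of $C_u$ have distinct neighbors in $F_v$, and these lie in $C_v\cup D_v$, so $|C_u|\le|C_v|+|D_v|$. Summing over $v\ne u$ and adding $|C_u|$ gives $n|C_u|\le|C|+|D|$. Summing over $u\ne v$ and adding $|C_v|$ gives $|C|\le n|C_v|+(n-1)|D_v|$. Thus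
\[
\tau-|D_v|\le|C_v|\le1.001\,\tau\qquad\text{for all }v .
\]
Call $v$ \emph{good} if $|D_v|\le0.01\tau$, and let $U$ be the set of good $v$. Since $|D|\le0.001\,n\tau$, at most $n/10$ indices are not good, so $|U|\ge0.9n$. For good $v$ we have $|C_v|\ge0.99\tau$. The majority principle survives in the following form.

\begin{lemma}\label{lem:majority}
If $u\ne v$ are good, $A\subseteq C_u$, $B\subseteq C_v$ and $|A|,|B|\ge\frac34\tau$, then there is an edge between $A$ and $B$.
\end{lemma}

\begin{proof}
The $|A|$ neighbors of $A$ in $F_v$ and the set $B$ lie in $C_v\cup D_v$, which has at most $1.011\tau<\frac32\tau$ points.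
\end{proof}

For good $v$ let $X_v=\{x\in C_v:|N(x)\cap C|\ge0.9n\}$. A vertex of $C_v\setminus X_v$ has at least $0.1n-1\ge0.09n$ neighbors in $D$; this is the only use of $n\ge100$. By \eqref{eq:disjoint} there are at most $|D|/(0.09n)\le0.012\tau$ such vertices, so
\begin{equation}\label{eq:X}
0.978\,\tau\le|X_v|\le1.001\,\tau .
\end{equation}
The points of $X_v$ are the ones we connect. By \eqref{eq:disjoint}, for $Y\subseteq X_v$ and any set $B$,
\begin{equation}\label{eq:exchange}
N(x)\cap C\subseteq B\ \text{ for all }x\in Y\quad\Longrightarrow\quad|Y|\le\frac{|B|}{0.9\,n}.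
\end{equation}
This exchange rate turns ``a small fraction of $C$'' into ``a small fraction of $X_v$''. It depends on the base graph being complete.

\section{From cheap routings to a clique minor}\label{sec:reduction}

\begin{definition}
A \emph{routing} for a good $v$ consists of a set $X'\subseteq X_v$ with $|X'|\ge|X_v|-\tau/20$, a \emph{root} $r\in Z$, and for each $x\in X'$ a path $P_x$ from $x$ to $r$ in $H[Z]$. Its \emph{flow} is $f(z)=\#\{x\in X':z\in V(P_x)\}$, $z\in Z$.
\end{definition}

\begin{proposition}\label{prop:route}
There is an absolute constant $K$ with the following property. If $v$ is good and $\varphi:Z\to[0,\infty)$ satisfies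
\begin{equation}\label{eq:phi}
\sum_{z\in Z\setminus F_v}\varphi_z^2\le|C|,\qquad\sum_{z\in Z\cap F_v}\varphi_z^2\le\tau,
\end{equation}
then some routing for $v$ has $\sum_z\varphi_z\sqrt{f(z)}\le K\tau$.
\end{proposition}

The separate condition on $F_v$ is needed, because a routing cannot avoid its own fiber. The weight $\varphi=\sqrt{n/1.001}$ on $X_v$ and $0$ elsewhere has $\sum\varphi_z^2\le|C|$, and every routing costs at least $|X'|\sqrt{n/1.001}\ge0.9\tau\sqrt n$. The proof of Proposition~\ref{prop:route} occupies Sections~\ref{sec:balls}--\ref{sec:clustering}.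

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:route}]
\emph{Step 1: a distribution of low energy.} Fix a good $v$. There are finitely many routings for $v$, and at least one, by Proposition~\ref{prop:route} with $\varphi=0$. Let $\alpha_z=1$ for $z\in Z\cap F_v$ and $\alpha_z=n$ for $z\in Z\setminus F_v$. For a probability distribution $\mu$ on routings put
\[
p_z(s)=\Pr\nolimits_\mu(f(z)\ge s),\qquad\mathcal E(\mu)=\sum_z\alpha_z\sum_{s\ge1}p_z(s)^2 .
\]
(The random path of Example~\ref{ex:double}, rooted at $(v,1)$, has energy $1+2+n\cdot2(n-1)\cdot(n-1)^{-2}<6$.) The energy is continuous on a simplex, so it has a minimizer $\mu_v$, with value $\mathcal E_v$. Every routing has $X'\ne\emptyset$ by \eqref{eq:X}, hence $f(r)\ge1$, and so $\mathcal E_v>0$.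

Let $A$ be any routing, with flow $f_A$. Moving mass $\lambda\in[0,1]$ from $\mu_v$ to the point mass at $A$ replaces $p_z(s)$ by $p_z(s)+\lambda(\mathbf 1[f_A(z)\ge s]-p_z(s))$. The energy becomes a polynomial in $\lambda$ that is minimal at $\lambda=0$, so its derivative there is nonnegative. With $\psi_z=(\sum_sp_z(s)^2)^{1/2}$ and the Cauchy--Schwarz inequality this reads
\[
\mathcal E_v\le\sum_z\alpha_z\sum_{s=1}^{f_A(z)}p_z(s)\le\sum_z\alpha_z\psi_z\sqrt{f_A(z)} .
\]
This is the source of the square root. Put $\varphi_z=\alpha_z\psi_z\sqrt{\tau/\mathcal E_v}$. Since $\sum_z\alpha_z\psi_z^2=\mathcal E_v$, we have $\sum_{z\notin F_v}\varphi_z^2\le n\tau=|C|$ and $\sum_{z\in F_v}\varphi_z^2\le\tau$. Taking $A$ from Proposition~\ref{prop:route} gives $\mathcal E_v\le\sqrt{\mathcal E_v/\tau}\,K\tau$, that is,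
\begin{equation}\label{eq:energy}
\mathcal E_v\le K^2\tau .
\end{equation}

\emph{Step 2: awarding vertices.} Let $c_1=\min\{0.9,(120K^2)^{-2}\}$, so that $3K^2\sqrt{c_1}\le\frac1{40}$. Assume $n\ge n_0=\max\{100,1/c_1\}$, and choose $T\subseteq U$ with $|T|=\lfloor c_1n\rfloor\ge1$. Draw routings from $\mu_v$, $v\in T$, independently, with sets $X'_v$, flows $f_v$ and $p^v_z(s)=\Pr(f_v(z)\ge s)$. Award each vertex $z$ of positive flow to the $v$ with the largest $f_v(z)$, breaking ties by a fixed order. Call $x\in X'_v$ \emph{killed} if some vertex of its path is not awarded to $v$. If $z$ is awarded to $w\ne v$, it kills at most $f_v(z)=\min(f_v(z),f_w(z))$ points of $X'_v$. Since $\min(a,b)=\sum_{s\ge1}\mathbf 1[a\ge s]\mathbf 1[b\ge s]$ for nonnegative integers, independence gives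
\[
\mathbb E\,\#\text{killed}\le\sum_{v\in T}\ \sum_{w\in T\setminus\{v\}}\ \sum_z\sum_{s\ge1}p^v_z(s)\,p^w_z(s).
\]
We split the sum over $z$ as the six events of Example~\ref{ex:double} split.

For $z\notin F_v\cup F_w$ both energies carry the weight $n$. By $ab\le\frac12(a^2+b^2)$ and \eqref{eq:energy}, each pair $(v,w)$ contributes at most $(\mathcal E_v+\mathcal E_w)/(2n)\le K^2\tau/n$, and all pairs at most $|T|^2K^2\tau/n$.

For $z\in F_v$ only the energy of $w$ carries the weight $n$, but a routing for $w$ cannot load all fibers at once. Let $e_{w,v}=\sum_{z\in Z\cap F_v}\sum_sp^w_z(s)^2$, so that $\sum_{v\ne w}e_{w,v}\le\mathcal E_w/n\le K^2\tau/n$. The pair $(v,w)$ contributes at most $\sqrt{\mathcal E_v\,e_{w,v}}\le K\sqrt{\tau e_{w,v}}$. For fixed $w$, the Cauchy--Schwarz inequality bounds the sum over $v$ by $K\sqrt\tau\sqrt{|T|K^2\tau/n}$, so the total is at most $|T|K^2\tau\sqrt{|T|/n}$. Exchanging the names of $v$ and $w$ gives the same bound for $z\in F_w$.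

As $|T|/n\le\sqrt{|T|/n}\le\sqrt{c_1}$, the expected number of killed points is at most $3K^2\sqrt{c_1}\,|T|\tau\le|T|\tau/40$.

\emph{Step 3: the branch sets.} Fix an outcome with at most $|T|\tau/40$ killed points. At least $|T|/2$ of the $v\in T$ have at most $\tau/20$ killed points. For such $v$ let $X''_v$ be the set of surviving points of $X'_v$ and let $A_v$ be the union of their paths. By \eqref{eq:X}, $|X''_v|\ge0.978\tau-\frac\tau{20}-\frac\tau{20}\ge\frac34\tau$. Each $A_v$ is connected, since its paths share the root. The sets $A_v$ are disjoint, since all vertices of $A_v$ are awarded to $v$. They are pairwise adjacent by Lemma~\ref{lem:majority} applied to the sets $X''_v$. Hence $\eta(H)\ge|T|/2\ge c_1n/4$ for $n\ge n_0$. For $n<n_0$ we have $\eta(H)\ge1\ge n/n_0$. The theorem holds with $c=\min\{\frac1{100},\frac{c_1}4\}$; the upper bound $m(n,\ell)\le n$ was shown in Section~\ref{sec:intro}.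
\end{proof}

\section{Shifted balls}\label{sec:balls}

From now on $v$ is a fixed good index, $X=X_v$, and $\varphi$ satisfies \eqref{eq:phi}. The elements of $X$ are \emph{terminals}. For $A\subseteq Z$ put $\varphi(A)=\sum_{z\in A}\varphi_z$. The \emph{cost} $\varphi(P)$ of a walk $P$ in $H[Z]$ is $\varphi(V(P))$, endpoints included; it is subadditive under concatenation. Since $\sum_Z\varphi_z^2\le2|C|$ and $|Z|\le2|C|$, the Cauchy--Schwarz and Markov inequalities give, for all $\omega>0$,
\begin{equation}\label{eq:three}
\varphi(Z)\le2|C|,\qquad\#\{z\in Z:\varphi_z>\omega\}\le\frac{2|C|}{\omega^2},\qquad\#\{x\in X:\varphi_x>\omega\}\le\frac\tau{\omega^2}.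
\end{equation}

To use Lemma~\ref{lem:sep} we need pieces of bounded radius, in the cost metric, that are separated by few vertices. We grow balls of random radii simultaneously from several sources. The weights sit on vertices and two cells must not be adjacent, so we keep track of both the budget with which a source enters a vertex and the budget with which it leaves.

Fix $\omega>0$. Call $z\in Z$ \emph{light} if $\varphi_z\le\omega$ and \emph{heavy} otherwise, and write $Z_{\le\omega}$ and $Z_{>\omega}$ for the two sets. For light $x,z$ let $\operatorname{dist}_\omega(x,z)$ be the least cost of an $x$--$z$ path in $H[Z_{\le\omega}]$, and $\infty$ if there is none. It is symmetric, $\operatorname{dist}_\omega(x,x)=\varphi_x$, and joining two paths at $y$ gives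
\begin{equation}\label{eq:triangle}
\operatorname{dist}_\omega(x,z)\le\operatorname{dist}_\omega(x,y)+\operatorname{dist}_\omega(y,z)-\varphi_y .
\end{equation}
Let $r_i$, $i\in I$, be finitely many light vertices, not necessarily distinct, called \emph{sources}. For light $z$ put
\[
d_i(z)=\operatorname{dist}_\omega(r_i,z)-\varphi_{r_i},\qquad d_i^-(z)=\begin{cases}d_i(z)-\varphi_z,&z\ne r_i,\\0,&z=r_i.\end{cases}
\]
Then $0\le d_i^-(z)\le d_i(z)\le d_i^-(z)+\varphi_z$, and for light $z,z'$,
\begin{align}
d_i^-(z)&\le d_i(z')\qquad\text{if $z,z'$ are adjacent},\label{eq:adj}\\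
d_i(z')&\le d_i^-(z)+\operatorname{dist}_\omega(z,z').\label{eq:move}
\end{align}
For \eqref{eq:adj}, take an optimal $r_i$--$z'$ path, if there is one. If $z$ lies on it, then $d_i(z)\le d_i(z')$. Otherwise $z\ne r_i$, and extending the path by $z$ gives $d_i(z)\le d_i(z')+\varphi_z$. Inequality \eqref{eq:move} is \eqref{eq:triangle} if $z\ne r_i$, and follows from $\varphi_{r_i}\ge0$ if $z=r_i$.

Given \emph{shifts} $\delta_i>0$, define the arrival and exit budgets and the best competing budget by
\[
a_i(z)=\delta_i-d_i^-(z),\qquad e_i(z)=\delta_i-d_i(z),\qquad m_i(z)=\max\bigl(0,\max_{j\ne i}a_j(z)\bigr).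
\]
Thus $a_i(z)-\varphi_z\le e_i(z)\le a_i(z)$, and \eqref{eq:adj} says that $a_i(z)\ge e_i(z')$ for adjacent light $z,z'$. A light vertex $z$ is \emph{reached} if $a_i(z)>0$ for some $i$. The \emph{cells} and the \emph{cut} are
\[
I_i=\{z\in Z_{\le\omega}:e_i(z)>m_i(z)\},\qquad\mathrm{Cut}=\{z\text{ reached}\}\setminus\bigcup_iI_i,\qquad Q=\mathrm{Cut}\cup Z_{>\omega}.
\]
So $i$ claims $z$ if it leaves $z$ with more than any competitor has on arrival. For instance, on a path $r_1zr_2$ of light vertices with $\varphi_z=1$ and $\delta_1=\delta_2=3$, we have $e_1(z)=2<3=a_2(z)$, so $z$ is cut, while $r_1\in I_1$ and $r_2\in I_2$. If $\delta_1=5$ and $\delta_2=3$, then $z\in I_1$, and $r_2\notin I_2$ because $a_1(r_2)=4>3$. A source need not lie in its own cell.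

\begin{lemma}\label{lem:cells}
\begin{itemize}
\item[(a)] The cells $I_i$ are disjoint from each other and from $Q$, and $\operatorname{dist}_\omega(r_i,z)<\delta_i+\varphi_{r_i}$ for $z\in I_i$.
\item[(b)] $N(I_i)\cap Z\subseteq I_i\cup Q$, and every light $q\in N(I_i)$ has $a_i(q)>0$.
\item[(c)] If $q\in\mathrm{Cut}$, then $\max_ia_i(q)>0$ and $a_i(q)\le m_i(q)+\varphi_q$ for every $i$.
\item[(d)] If $r$ is light, $\rho\ge0$ and $a_i(r)>m_i(r)+2\rho$, then every light $z$ with $\operatorname{dist}_\omega(r,z)\le\rho$ lies in $I_i$.
\end{itemize}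
\end{lemma}

\begin{proof}
(a) If $z\in I_i\cap I_j$ with $i\ne j$, then $e_i(z)>a_j(z)\ge e_j(z)>a_i(z)\ge e_i(z)$, which is absurd. Cells avoid $Q$ by definition, and the distance bound is $e_i(z)>0$.

(b) Let $z\in I_i$ and let $q$ be a light neighbor of $z$. Then $a_i(q)\ge e_i(z)>0$, so $q$ is reached. If $q\in I_j$ with $j\ne i$, then $e_j(q)>a_i(q)\ge e_i(z)>a_j(z)\ge e_j(q)$, which is absurd. So $q\in I_i\cup\mathrm{Cut}$.

(c) If $a_i(q)>m_i(q)+\varphi_q$, then $e_i(q)\ge a_i(q)-\varphi_q>m_i(q)$ and $q\in I_i$.

(d) By \eqref{eq:move}, $e_i(z)\ge a_i(r)-\rho>m_i(r)+\rho\ge0$. For $j\ne i$, \eqref{eq:move} gives $d_j^-(r)\le d_j(r)\le d_j^-(z)+\rho$, so $a_j(z)\le a_j(r)+\rho\le m_i(r)+\rho<e_i(z)$.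
\end{proof}

Parts (c) and (d) say that being cut, or failing to be deep inside a cell, requires a narrow race. Exponential shifts make narrow races unlikely regardless of the number of competitors. Recall that an exponential variable $\xi$ of mean $\omega$ has $\Pr(\xi>s)=e^{-s/\omega}$ for $s\ge0$. Its density is at most $1/\omega$, and it is memoryless: $\Pr(\xi>s+t)=e^{-t/\omega}\Pr(\xi>s)$ for $s,t\ge0$.

\begin{lemma}\label{lem:exp}
Let $\xi_i$ be finitely many independent exponential variables of mean $\omega$, let $s_i\in[0,\infty]$, $Y_i=\xi_i-s_i$, $M_i=\max(0,\max_{j\ne i}Y_j)$, and $t\ge0$. Then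
\[
\Pr\bigl(\max_iY_i>0\text{ and }Y_i\le M_i+t\text{ for all }i\bigr)\le t/\omega .
\]
\end{lemma}

\begin{proof}
The events $\{Y_i>M_i\}$ are disjoint, and their union is $\{\max Y_i>0\}$ up to ties, which have probability zero. The variable $M_i$ is independent of $\xi_i$ and $s_i+M_i\ge0$, so memorylessness gives $\Pr(Y_i>M_i+t)=e^{-t/\omega}\Pr(Y_i>M_i)$. Summing over $i$, the event in the statement has probability $(1-e^{-t/\omega})\Pr(\max Y_i>0)\le t/\omega$.
\end{proof}

\section{One ball that covers almost all of $C$}\label{sec:global}

At a scale $W$ that is a small power of $\tau$, the surplus expansion $\Delta$ is at least about $W^{-1/10}$ for all sets up to size $0.9|C|$, while shifted balls cut only a fraction about $W^{-0.9}$ of $C$. Then one cell must take almost everything.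

\begin{lemma}\label{lem:global}
There is an absolute constant $W'\ge1$ such that if $W\ge W'$ and $\tau\le W^{10}$, then there are $r_0\in Z$ and $B\subseteq Z$ with $|C\setminus B|\le W^{-1/4}|C|$ such that every $z\in B$ is joined to $r_0$ by a path in $H[Z]$ of cost at most $W$.
\end{lemma}

\begin{proof}
``Large'' means larger than an absolute constant. Let $\Lambda=\ln(16(\tau+1))$ and $\omega=W/(2\Lambda)$. Since $1\le\Lambda\le\ln(16(W^{10}+1))$, we have $W^{0.9}\le\omega\le W/2$ for $W$ large. Take as sources the light terminals $X_*=\{x\in X:\varphi_x\le\omega\}$, with independent exponential shifts of mean $\omega$. By \eqref{eq:X} and \eqref{eq:three}, $(0.978-\omega^{-2})\tau\le|X_*|\le2\tau$. Some shift exceeds $W/2$ with probability at most $2\tau e^{-\Lambda}\le\frac18$. By Lemmas~\ref{lem:cells}(c) and~\ref{lem:exp}, a light vertex $q$ is cut with probability at most $\varphi_q/\omega$, so $\mathbb E|\mathrm{Cut}|\le2|C|/\omega$, and $|\mathrm{Cut}|>4|C|/\omega$ has probability at most $\frac12$. Fix an outcome with all shifts in $(0,W/2]$ and $|\mathrm{Cut}|\le4|C|/\omega$.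 By \eqref{eq:three}, $|Q|\le6|C|/\omega\le6|C|W^{-0.9}$. By \eqref{eq:Delta} and $\tau\le W^{10}$, $\Delta(0.9|C|)\ge\kappa_0W^{-0.1}$. So Lemma~\ref{lem:sep} with $k=1$, where $M(q)\le1$, gives the following dichotomy: if $J\subseteq Z\setminus Q$ and $N(J)\cap Z\subseteq J\cup Q$, then
\begin{equation}\label{eq:dich}
|J\cap C|>0.9|C|\qquad\text{or}\qquad|J\cap C|\le3|Q|\kappa_0^{-1}W^{0.1}\le18\kappa_0^{-1}W^{-0.8}|C| .
\end{equation}

Put $S_x=I_x\cap C$ for $x\in X_*$. A light neighbor $z$ of $x\in X_*$ is reached, since $d_x^-(z)\le d_x(x)=0$ by \eqref{eq:adj}. So $N(x)\cap C\subseteq Q\cup\bigcup_{x'}S_{x'}$, and \eqref{eq:exchange} gives $\sum_x|S_x|\ge0.9n|X_*|-|Q|\ge0.8|C|$ for $W$ large.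

Suppose that $|S_x|\le0.5|C|$ for all $x$. Add cells one at a time until the union $J$ first has $|J\cap C|\ge0.15|C|$; then $|J\cap C|\le0.65|C|$. By Lemma~\ref{lem:cells}(a),(b) the set $J$ is admissible in \eqref{eq:dich}, and both alternatives fail for $W$ large. Hence $|S_{r_0}|>0.5|C|$ for some $r_0\in X_*$. Let $B=I_{r_0}$ and $J=Z\setminus(Q\cup B)$. By Lemma~\ref{lem:cells}(b) no vertex of $J$ is adjacent to $B$, so $J$ is admissible, and $|J\cap C|<0.5|C|$ forces the second alternative. Thus $|C\setminus B|\le|Q|+|J\cap C|\le W^{-1/4}|C|$ for $W$ large. For $z\in B$, Lemma~\ref{lem:cells}(a) gives $\operatorname{dist}_\omega(r_0,z)\le W/2+\omega\le W$.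
\end{proof}

\section{Multiscale clustering}\label{sec:clustering}

By \eqref{eq:exchange}, almost every terminal has a neighbor in the ball $B$ of Lemma~\ref{lem:global}, so it can be sent to $r_0$ at cost about $W$. When $\tau$ is bounded, in particular when $\ell$ is bounded (as $\tau\le\ell$), this already proves Proposition~\ref{prop:route}. For large $\tau$ the lemma needs $W\ge\tau^{1/10}$, and the terminals can afford such a trip only in groups of size at least $W^2$. The model computation is as follows. If at step $g$ the terminals travel in groups of size $k^g$ over a distance $R^g$, the total cost is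
\[
\sum_{g\ge0}\frac\tau{k^g}\,R^g\sqrt{k^g}=\tau\sum_{g\ge0}\Bigl(\frac R{\sqrt k}\Bigr)^g,
\]
which is $O(\tau)$ when $R<\sqrt k$. We must therefore merge clusters so that the square root of the size grows faster than the radius, and lose only a summable fraction of terminals on the way.

\subsection{Parameters and clusters}

Let $W_0\ge2$ be a large absolute constant. For integers $t,g\ge0$ put
\begin{gather*}
W_t=W_02^t,\qquad\theta_g=W_02^{-g/2},\qquad b_g=10^{-5}2^{-g/100},\\
k_g=W_g^{1/10},\qquad\Lambda_g=\ln(2k_g/b_g),\qquad R_g=4\Lambda_g/b_g .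
\end{gather*}
Here $W_t$ is the length scale. At the $g$th merge a terminal may be charged $O(\theta_g)$ and lost with probability $b_g$; both are summable, with
\[
\sum_g\theta_g=\frac{W_0}{1-2^{-1/2}}\le3.42\,W_0,\qquad\sum_gb_g=\frac{10^{-5}}{1-2^{-1/100}}\le0.0015 .
\]
The numbers $k_g$ and $R_g$ play the roles of $k$ and $R$ in the model. We take $W_0$ so large that, for all $g\ge0$,
\begin{gather}
18R_{g+1}\le\sqrt{k_g/2},\label{eq:P1}\\
W_0\ge W',\qquad W_0^{0.04}\ge\frac{12}{\kappa_0},\qquad2W_0^{-1/4}\le0.01,\qquad\sum_{t\ge0}7(t+1)W_t^{-0.4}\le0.01 .\label{eq:P2}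
\end{gather}
For \eqref{eq:P1}, note that $\Lambda_g=\ln(2\cdot10^5)+0.1\ln W_g+0.01\,g\ln2\le13+0.2\ln W_g$. So $R_{g+1}\le K_1(1+\ln W_0)(1+g)2^{g/100}$ with $K_1$ absolute, while $\sqrt{k_g}=W_0^{1/20}2^{g/20}$ and $(1+g)2^{-g/25}$ is bounded. The last sum in \eqref{eq:P2} equals $W_0^{-0.4}\sum_t7(t+1)2^{-0.4t}$. Since $3\le\Lambda_g\le R_g\le R_{g+1}\le\sqrt{k_g}/18$, we also have
\begin{equation}\label{eq:P3}
3\le\Lambda_g\le W_g^{1/10},\qquad R_0\le\frac{W_0}{10},\qquad6R_{g+1}\le W_0^{1/20}2^{g/20}\le W_0^22^{(g-1)/2}=\theta_{g+1}W_g .
\end{equation}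

\begin{definition}
A \emph{cluster} $\Gamma$ consists of a nonempty set $X(\Gamma)\subseteq X$, a root $r(\Gamma)\in Z$, and for each $x\in X(\Gamma)$ a walk $P_x$ in $H[Z]$ from $x$ to $r(\Gamma)$. Its \emph{size} is $|\Gamma|=|X(\Gamma)|$ and its \emph{radius} is $\rho(\Gamma)=\max_x\varphi(P_x)$. For $t\ge g\ge0$, the cluster has \emph{type} $(g,t)$ (generation $g$, scale $t$) if
\begin{equation}\label{eq:inv}
\rho(\Gamma)\le W_t/R_g,\qquad W_t\le\theta_g\sqrt{|\Gamma|}.
\end{equation}
\end{definition}

The first inequality says that the cluster is tiny at scale $W_t$, so that a random partition at this scale rarely splits it. The second says that it can afford to move a distance $W_t$. To \emph{merge} clusters is to form a cluster on the union of their terminal sets whose walks are the old walks followed by new \emph{pieces}. A piece is a walk $P$ together with the set $Y$ of terminals that use it, and its \emph{charge} is $\varphi(P)\sqrt{|Y|}$. By \eqref{eq:inv}, moving a cluster $\Gamma$ of type $(g,t)$ along a piece of cost at most $jW_t$ is charged at most $j\theta_g|\Gamma|$.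

The scale of a merged cluster is dictated by its radius. Let $g\le t$, and let $\Gamma'$ be a cluster with $\rho(\Gamma')\le\rho'$, where $\rho'\ge W_t$. Then
\begin{equation}\label{eq:crit}
2R_{g+1}\rho'\le\theta_{g+1}\sqrt{|\Gamma'|}\ \Longrightarrow\ \Gamma'\text{ has type }(g+1,t')\text{ for some }t'>t .
\end{equation}
Indeed, let $t'>t$ be least with $W_{t'}\ge R_{g+1}\rho'$. Then $W_{t'-1}\le R_{g+1}\rho'$, by minimality or because $t'-1=t$, so $W_{t'}\le2R_{g+1}\rho'$; and $t'\ge t+1\ge g+1$. The scale may jump by more than one, which is why generation and scale are recorded separately.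

\subsection{One merging step}

\begin{lemma}\label{lem:step}
Let $g\le t$ and $W_t^{10}<\tau$. Let $\mathcal L$ be a family of clusters of type $(g,t)$ with disjoint terminal sets, and let $F=\sum_{\Gamma\in\mathcal L}|\Gamma|$. Then one can discard some clusters of $\mathcal L$ and merge the others into clusters of types $(g+1,t')$ with $t'>t$, so that the discarded clusters contain at most $b_gF+7\tau W_t^{-0.4}$ terminals and the new pieces have total charge at most $8\theta_gF$.
\end{lemma}

\begin{proof}
Write $W,\theta,b,k,\Lambda,R$ for $W_t,\theta_g,b_g,k_g,\Lambda_g,R_g$, and put $\omega=W/\Lambda$, $\nu=nW^6$. Since $W\ge W_g$, \eqref{eq:P3} gives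
\[
W^{0.9}\le\omega\le W/2,\qquad1\le k\le W^{0.1},\qquad W/R\le\min(\omega,W/3).
\]
Since $W^{10}<\tau$, we have $\nu\le W^{-4}|C|\le0.9|C|$, and \eqref{eq:Delta} gives $\Delta(\nu)\ge\kappa_0W^{-0.06}$. All walks of clusters in $\mathcal L$ cost at most $W/R\le\omega$, so they consist of light vertices, and $\varphi_{r(\Gamma)}\le W/R$. The distance of two clusters is $\operatorname{dist}_\omega$ of their roots.

\medskip\noindent\textbf{Step 1: dense clusters.} Where many clusters are close together, we merge them directly. Call $\Gamma\in\mathcal L$ \emph{dense} if at least $k$ clusters of $\mathcal L$, itself included, are within distance $4W$ of it. Choose a maximal set of dense clusters, the \emph{anchors}, at pairwise distance more than $8W$. By \eqref{eq:triangle} a cluster is within $4W$ of at most one anchor; assign it to that anchor. Every other dense cluster is within $8W$ of an anchor by maximality; assign it to one such anchor. Merge the clusters assigned to an anchor by moving each to the root of the anchor along a path of cost at most $8W$. The charge is at most $8\theta$ per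 terminal. The new cluster $\Gamma'$ has radius at most $\rho'=9W$ and contains at least $k$ old clusters, so $|\Gamma'|\ge k(W/\theta)^2$ by \eqref{eq:inv}. By \eqref{eq:P1},
\[
2R_{g+1}\rho'=18R_{g+1}W\le\frac{18R_{g+1}}{\sqrt k}\,\theta\sqrt{|\Gamma'|}\le\theta_{g+1}\sqrt{|\Gamma'|},
\]
and \eqref{eq:crit} applies. Let $\mathcal S$ be the family of the remaining clusters; none of them is dense.

\medskip\noindent\textbf{Step 2: random cells.} The clusters of $\mathcal S$ are sparse at scale $W$, so balls of radius about $W$ around them have room to grow, and expansion will force them to grow large or to touch. Use the roots $r(\Gamma)$, $\Gamma\in\mathcal S$, to define $d_\Gamma$ and $d_\Gamma^-$ as in Section~\ref{sec:balls}. Take independent exponential variables $\xi_\Gamma$ of mean $\omega$, and put $a_\Gamma(z)=\xi_\Gamma-d^-_\Gamma(z)$. The cells must have radius at most $W$, so we call $\Gamma$ \emph{active} if $\xi_\Gamma\le W$ and use only active clusters as sources, with shifts $\xi_\Gamma$. This defines cells $I_\Gamma$ for active $\Gamma$, and $\mathrm{Cut}$ and $Q$; put $S_\Gamma=I_\Gamma\cap C$.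 For every $\Gamma\in\mathcal S$ let $m_\Gamma(z)$ be the maximum of $0$ and the values $a_{\Gamma'}(z)$ over active $\Gamma'\ne\Gamma$; it is independent of $\xi_\Gamma$. By Lemma~\ref{lem:cells}(a),
\begin{equation}\label{eq:radius}
\operatorname{dist}_\omega(r(\Gamma),z)\le W+W/R\le2W\qquad(z\in I_\Gamma).
\end{equation}

\emph{Few competitors.} Call $\Gamma\in\mathcal S$ \emph{near} a light vertex $q$ if $d^-_\Gamma(q)\le W$. Fewer than $k$ clusters are near $q$. Indeed, by \eqref{eq:triangle} two clusters near $q$ are at distance at most $2W+\varphi_q+\varphi_{r(\Gamma)}+\varphi_{r(\Gamma')}\le2W+3\omega\le4W$, so $k$ near clusters would all be dense. If $\Gamma$ is active and $a_\Gamma(q)>0$, then $d^-_\Gamma(q)<\xi_\Gamma\le W$ and $\Gamma$ is near $q$. This bound is the purpose of Step~1: it lets us truncate at $W=\Lambda\omega$ with $\Lambda$ independent of $\tau$.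

\emph{The cut is small.} Let $q\in\mathrm{Cut}$ and let $\Gamma$ be an active cluster maximizing $a_\Gamma(q)$. By Lemma~\ref{lem:cells}(c), $a_\Gamma(q)>0$, so $\Gamma$ is near $q$, and $m_\Gamma(q)\le a_\Gamma(q)\le m_\Gamma(q)+\varphi_q$. For fixed $\Gamma$, given the other variables, this confines $\xi_\Gamma$ to an interval of length $\varphi_q$, which has probability at most $\varphi_q/\omega$. A union bound over near clusters and \eqref{eq:three} give
\begin{equation}\label{eq:cut}
\mathbb E|\mathrm{Cut}|\le\frac{k\,\varphi(Z)}\omega\le2|C|W^{-0.8}.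
\end{equation}
Moreover, by Lemma~\ref{lem:cells}(b), a vertex of $\mathrm{Cut}$ is adjacent to fewer than $k$ cells.

\emph{Padding.} Let $\Gamma_1\in\mathcal S$, $r=r(\Gamma_1)$, $\rho_1=\rho(\Gamma_1)$. Call $\Gamma_1$ \emph{padded in} $I_\Gamma$ if $\Gamma$ is active and $a_\Gamma(r)>m_\Gamma(r)+2\rho_1$; at most one $\Gamma$ has this property. Every vertex of a walk of $\Gamma_1$ is within distance $\rho_1$ of $r$, so by Lemma~\ref{lem:cells}(d) all walks of $\Gamma_1$ then lie in $I_\Gamma$. In particular $X(\Gamma_1)\subseteq S_\Gamma$, and by Lemma~\ref{lem:cells}(b)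
\begin{equation}\label{eq:nbhd}
N(x)\cap C\subseteq S_\Gamma\cup Q\qquad(x\in X(\Gamma_1)).
\end{equation}
With probability at least $1-ke^{-\Lambda}=1-b/2$, all clusters near $r$ are active. On this event the active clusters that are not near $r$ have $a(r)<0$ and can be ignored, and $\Gamma_1$ itself is near $r$ with $a_{\Gamma_1}(r)=\xi_{\Gamma_1}>0$. So Lemma~\ref{lem:exp}, applied to the clusters near $r$ with $s_\Gamma=d^-_\Gamma(r)$, gives
\begin{equation}\label{eq:pad}
\Pr(\Gamma_1\text{ is not padded})\le\frac b2+\frac{2\rho_1}\omega\le\frac b2+\frac{2\Lambda}R=b .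
\end{equation}
Discard the clusters that are not padded. Call a cell \emph{live} if some cluster is padded in it; then $S_\Gamma\ne\emptyset$.

\medskip\noindent\textbf{Step 3: big cells.} A live cell is \emph{big} if $|S_\Gamma|\ge\nu$. Big cells are few: there are at most $|C|/\nu=\tau W^{-6}$ of them. If the clusters padded in a big cell have total size less than $W^4$, discard them; this loses at most $\tau W^{-2}$ terminals altogether. Otherwise merge them by moving each to $r(\Gamma)$, at cost at most $2W$ by \eqref{eq:radius}, hence at charge at most $2\theta$ per terminal. The new cluster has radius at most $\rho'=3W$ and $\sqrt{|\Gamma'|}\ge W^2\ge WW_g$. By \eqref{eq:P3}, $2R_{g+1}\rho'=6R_{g+1}W\le\theta_{g+1}W_gW\le\theta_{g+1}\sqrt{|\Gamma'|}$, and \eqref{eq:crit} applies.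

\medskip\noindent\textbf{Step 4: small cells and hubs.} We would like to conclude from Lemma~\ref{lem:sep} that the small cells are negligible. The obstacle is a heavy vertex: there are few of them, but one heavy vertex may touch very many cells. In that case, however, concavity lets all these cells share its cost. Let $\mathcal U$ be the set of live cells with $|S_\Gamma|<\nu$, and for heavy $h$ let $M_{\mathcal U}(h)$ be the number of cells in $\mathcal U$ with $h\in N(S_\Gamma)$. While some heavy $h$ has $M:=M_{\mathcal U}(h)\ge\varphi_h^2W^{-1/2}$, merge all clusters padded in these $M$ cells into one cluster $\Gamma'$ with root $h$, and delete these cells from $\mathcal U$. Since $\varphi_h>\omega$, we have $M\ge\omega^2W^{-1/2}\ge W^{1.3}\ge1$, so the process terminates.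

A cluster $\Gamma_1$ padded in $I_\Gamma$ first moves from $r(\Gamma_1)$ via $r(\Gamma)$ to a vertex of $S_\Gamma$ adjacent to $h$. By \eqref{eq:radius} this piece costs at most $2(W+W/R)\le4W$, so its charge is at most $4\theta$ per terminal. The last piece is the single vertex $h$, used by all of $X(\Gamma')$. Each of the $M$ cells contains a padded cluster, so $|\Gamma'|\ge M(W/\theta)^2$, and $\varphi_h\le W^{1/4}\sqrt M\le W^{-3/4}\theta\sqrt{|\Gamma'|}$. Hence the charge of $h$ is $\varphi_h\sqrt{|\Gamma'|}\le\theta|\Gamma'|$. The radius is at most $2W+3W/R+\varphi_h\le\rho'=3W+\varphi_h$. Using $W\le\theta\sqrt{|\Gamma'|/M}\le W^{-0.65}\theta\sqrt{|\Gamma'|}$, then $W^{-0.65}\le k^{-1/2}$ and \eqref{eq:P1}, we get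
\[
2R_{g+1}\rho'\le2R_{g+1}\bigl(3W^{-0.65}+W^{-0.75}\bigr)\theta\sqrt{|\Gamma'|}\le\frac{8R_{g+1}}{\sqrt k}\,\theta\sqrt{|\Gamma'|}\le\theta_{g+1}\sqrt{|\Gamma'|},
\]
and \eqref{eq:crit} applies.

\medskip\noindent\textbf{Step 5: the remaining cells.} Now every heavy $h$ has $M_{\mathcal U}(h)<\varphi_h^2W^{-1/2}$. Discard the clusters padded in the cells left in $\mathcal U$, and let $\sigma=\sum_{\mathcal U}|S_\Gamma|$. By Lemma~\ref{lem:cells}(a),(b) these cells satisfy the hypotheses of Lemma~\ref{lem:sep} with $m=\nu$. There $M(q)+2\le3k$ on $\mathrm{Cut}$, and $|Z_{>\omega}|\le2|C|W^{-1.8}$ by \eqref{eq:three}, so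
\[
\kappa_0W^{-0.06}\sigma\le3k|\mathrm{Cut}|+2|Z_{>\omega}|+W^{-1/2}\sum_z\varphi_z^2\le3k|\mathrm{Cut}|+6|C|W^{-1/2}.
\]
By \eqref{eq:nbhd} and \eqref{eq:exchange}, at most $(\sigma+|Q|)/(0.9n)$ terminals are discarded in this step.

\medskip\noindent\textbf{Totals.} The number of discarded terminals is at most
\[
\sum_{\Gamma_1\text{ not padded}}|\Gamma_1|+\frac\tau{W^2}+\frac1{0.9n}\Bigl(\frac{W^{0.06}}{\kappa_0}\bigl(3k|\mathrm{Cut}|+6|C|W^{-1/2}\bigr)+|\mathrm{Cut}|+2|C|W^{-1.8}\Bigr),
\]
whatever order is used in Step~4. By \eqref{eq:cut}, $3k\,\mathbb E|\mathrm{Cut}|\le6|C|W^{-0.7}$. With \eqref{eq:pad} and $12\kappa_0^{-1}W^{-0.44}\le W^{-0.4}$ from \eqref{eq:P2}, the expectation of the displayed quantity is at most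
\[
bF+\tau W^{-2}+\frac\tau{0.9}\bigl(W^{-0.4}+2W^{-0.8}+2W^{-1.8}\bigr)\le bF+7\tau W^{-0.4}.
\]
Fix an outcome that does not exceed this bound. Every merged terminal is treated in exactly one of Steps 1, 3, 4, at charge at most $8\theta$, $2\theta$, $5\theta$, so the total charge is at most $8\theta F$.
\end{proof}

The choice $\nu=nW^6$ balances Steps 3 and 5: it is large enough that big cells hold $W^4$ terminals at negligible loss, and the price $\Delta(\nu)^{-1}\le\kappa_0^{-1}W^{6\gamma}$ is small against the saving $W^{-1/2}$.

\subsection{Proof of Proposition~\ref{prop:route}}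

\emph{Start.} Discard the terminals with $\varphi_x>W_0/R_0$; by \eqref{eq:three} and \eqref{eq:P3} there are at most $0.01\tau$. Every other terminal $x$ forms a cluster with root $x$ whose walk is the one-vertex piece $x$, of charge $\varphi_x\le W_0$. It has type $(0,0)$, since $\theta_0=W_0$.

\emph{Rounds.} Each current cluster carries a type as a label. Let $t_1\ge0$ be least with $W_{t_1}^{10}\ge\tau$. For $t=0,\dots,t_1-1$ in turn, and for each $g\le t$, apply Lemma~\ref{lem:step} to the family $\mathcal L_{g,t}$ of current clusters labeled $(g,t)$, and let $F_{g,t}$ be its total size. New clusters have scale larger than $t$, so after round $t$ all current clusters have scale larger than $t$. The generation of the cluster containing a given terminal increases by one at each application, so $\sum_tF_{g,t}\le|X|$ for every $g$.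

\emph{Final move.} All current clusters now have scale at least $t_1$. Take $r_0$ and $B$ from Lemma~\ref{lem:global} with $W=W_{t_1}$. Discard every cluster $\Gamma$ such that $N(x)\cap C\cap B=\emptyset$ for all $x\in X(\Gamma)$. These terminals have $N(x)\cap C\subseteq C\setminus B$, so by \eqref{eq:exchange} and \eqref{eq:P2} there are at most $W_{t_1}^{-1/4}|C|/(0.9n)\le0.01\tau$ of them. For any other cluster $\Gamma$, of type $(g,t)$ say, pick $x\in X(\Gamma)$ and $z\in N(x)\cap C\cap B$. Extend all walks of $\Gamma$ by one piece: from $r(\Gamma)$ backward along $P_x$ to $x$, then to $z$, then to $r_0$ along the path of Lemma~\ref{lem:global}. It costs at most $\rho(\Gamma)+W_{t_1}\le2W_t$, so its charge is at most $2\theta_g|\Gamma|\le2W_0|\Gamma|$.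

Let $X'$ be the set of terminals never discarded. Replace the walk from each $x\in X'$ to $r_0$ by an $x$--$r_0$ path on vertices of that walk.

\emph{Loss.} There are $t+1$ applications of Lemma~\ref{lem:step} in round $t$. By \eqref{eq:X} and \eqref{eq:P2},
\[
|X\setminus X'|\le0.01\tau+|X|\sum_gb_g+\sum_t7(t+1)\tau W_t^{-0.4}+0.01\tau\le0.032\,\tau<\frac\tau{20},
\]
so we have a routing for $v$.

\emph{Cost.} A terminal whose path contains $z$ uses a piece containing $z$. So $f(z)\le\sum|Y|$ over the pieces $(P,Y)$ with $z\in V(P)$, and $\sqrt{f(z)}\le\sum\sqrt{|Y|}$ over the same pieces. Multiplying by $\varphi_z$ and summing over $z$ bounds the cost by the total charge: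
\[
\sum_z\varphi_z\sqrt{f(z)}\le|X|\Bigl(W_0+8\sum_{g\ge0}\theta_g+2W_0\Bigr)\le1.001\,\tau\cdot30.4\,W_0\le31W_0\,\tau .
\]
This proves Proposition~\ref{prop:route} with $K=31W_0$, and with it Theorem~\ref{thm:main}. \qed

\section{Lifts of arbitrary graphs}\label{sec:general}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $H$ be an $\ell$-lift of $G$ and $t=\eta(G)\ge1$. We show that $H$ has an $\ell$-lift of $K^t$ as a minor; Theorem~\ref{thm:main} then gives $\eta(H)\ge ct$, since a minor of a minor is a minor. Take branch sets $B_1,\dots,B_t$ of a $K^t$-minor of $G$, a spanning tree $T_i$ of each $G[B_i]$, and an edge $e_{ij}$ of $G$ between $B_i$ and $B_j$ for each $i<j$.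

The subgraph of $H$ formed by the fibers over $B_i$ and the edges over $E(T_i)$ is an $\ell$-lift of $T_i$. A lift of a tree consists of $\ell$ disjoint copies of the tree, each with exactly one vertex in each fiber. This follows by induction on the number of vertices: remove a leaf, and then use the matching over its edge to attach one vertex of the leaf's fiber to each copy. Delete all vertices outside these copies and all edges that do not lie over some $T_i$ or some $e_{ij}$, and contract each copy to a vertex. If $e_{ij}=xy$ with $x\in B_i$, $y\in B_j$, then the copies of $T_i$ correspond bijectively to the fiber over $x$ and the copies of $T_j$ to the fiber over $y$, so the matching over $e_{ij}$ becomes a perfect matching between the two sets of $\ell$ contracted vertices. The result is an $\ell$-lift of $K^t$.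
\end{proof}

\begin{thebibliography}{1}
\bibitem{minors}
\emph{Minors in lifts of graphs},
\texttt{https://www.cs.huji.ac.il/\~{}nati/PAPERS/yotamd.pdf}.
\end{thebibliography}
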